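
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}

\title{A countable dense in itself Tychonoff space\\ that is not countably connectifiable}


\begin{abstract}
We show in ZFC that the Arkhangel'skii--Franklin space $S_\omega$, a countable
Tychonoff space without isolated points, is not dense in any connected
Hausdorff space with countable remainder. In fact the least size of a
remainder of a connectification of $S_\omega$ is exactly the bounding number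
$\mathfrak b$. In the other direction, every nonempty countable Tychonoff
space without isolated points and of $\pi$-weight less than $\mathfrak b$ has
a connectification with countable remainder, while the $\pi$-weight of
$S_\omega$ is the dominating number $\mathfrak d$. A variant of the main
argument covers the analogues of $S_\omega$ defined from free P-filters.
\end{abstract}

\section{The question and the results}

All spaces are assumed to be Hausdorff. A space $X$ is \emph{connectifiable}
if it embeds densely into a connected Hausdorff space $Y$; we then regard $X$
as a subspace of $Y$. Such a $Y$ is a \emph{connectification} of $X$, and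
$Y\setminus X$ is its \emph{remainder}. If $X$ has a connectification with
countable remainder, then $X$ is \emph{countably connectifiable}. A space is
\emph{dense in itself} if it has no isolated points. The \emph{$\pi$-weight}
$\pi w(X)$ is the least cardinality of a $\pi$-base of $X$, that is, of a
family of nonempty open sets such that every nonempty open set contains a
member of the family.

Isolated points are an immediate obstruction. If $X$ is dense in $Y$ and $G$
is open in $Y$, then
\begin{equation}\label{eq:dense}
G\subseteq \operatorname{cl}_Y(G\cap X).
\end{equation}
So if $x$ is isolated in $X$, say $G\cap X=\{x\}$ with $G$ open in $Y$, then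
$G=\{x\}$ is clopen in $Y$, and $Y$ is disconnected unless $Y=\{x\}$.

What must the points of a remainder do? Let $Y$ be a connectification of $X$
and let $X=A\sqcup B$ be a partition into nonempty open sets. Since
$\operatorname{cl}_Y(A)\cup\operatorname{cl}_Y(B)=Y$ and $Y$ is connected,
the two closures intersect, and they can do so only outside $X$. Thus for
every such partition some new point is adherent to both sides. It suffices
that any two members of a $\pi$-base have a common adherent new point: a
partition of $Y$ into two nonempty open sets would put one member of the
$\pi$-base on each side. A space with a small $\pi$-base therefore poses few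
tasks, and one expects a small remainder to be enough; but the new points must
also be separated from each other and from the points of $X$.

The following is known. Every countable Hausdorff space without isolated
points is connectifiable. It is consistent with ZFC that some regular dense in
itself countable space is not countably connectifiable. On the other hand,
Martin's axiom (MA) implies that every countable dense in itself Hausdorff
space $X$ with $\pi w(X)<2^\omega$ is countably connectifiable. One might
guess that examples that are not countably connectifiable need special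
set-theoretic assumptions, and that a suitable axiom excludes them. This is
the following question, posed in \cite{CS}.

\begin{question}
Is it consistent with ZFC that every countable dense in itself Tychonoff space
is countably connectifiable?
\end{question}

The answer is no. Let $S=\omega^{<\omega}$ be the tree of finite sequences of
natural numbers. Call $U\subseteq S$ \emph{open} if for every $s\in U$ we have
$s^\frown m\in U$ for all but finitely many $m$. This is the
Arkhangel'skii--Franklin space $S_\omega$; its topology is the finest one in
which, for every $s$, the children $s^\frown m$ of $s$ converge to $s$ as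
$m\to\infty$.

For a countably infinite set $T$ and $f,g\in\omega^T$ write $f\le^* g$ if
$f(t)\le g(t)$ for all but finitely many $t\in T$. The bounding number
$\mathfrak b$ is the least size of a family in $\omega^T$ that is unbounded,
i.e.\ has no upper bound with respect to $\le^*$; the dominating number
$\mathfrak d$ is the least size of a family $D\subseteq\omega^T$ that is
\emph{dominating}, i.e.\ such that every $f\in\omega^T$ satisfies $f\le^* g$
for some $g\in D$. Neither depends on $T$. We have
$\omega_1\le\mathfrak b\le\mathfrak d\le 2^\omega$: a countable family
$\{f_n:n\in\omega\}\subseteq\omega^\omega$ is bounded by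
$m\mapsto\max_{n\le m}f_n(m)$, and a dominating family is unbounded, for if
$g$ were a bound, some member $f$ would satisfy $g+1\le^* f\le^* g$.

\begin{theorem}\label{thm:main}
$S$ is a countable dense in itself Tychonoff space. If $Y\supseteq S$ is
Hausdorff, $S$ is dense in $Y$, and $|Y\setminus S|<\mathfrak b$ (in
particular, if $|Y\setminus S|\le\omega$), then every $s\in S$ has a
neighborhood base in $S$ consisting of subsets of $S$ that are clopen in $Y$
and different from $Y$. Hence $S$ is open in $Y$ and $Y$ is not connected.
Consequently $S$ is not countably connectifiable.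
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $\kappa$ with $\mathfrak b\le\kappa\le2^\omega$, the space $S$ has a
connectification $Y$ with $|Y\setminus S|=\kappa$. So the least size of a
remainder of a connectification of $S$ is exactly $\mathfrak b$.
\end{theorem}

\begin{theorem}\label{thm:pi}
Every nonempty countable dense in itself Tychonoff space $X$ with
$\pi w(X)<\mathfrak b$ is countably connectifiable. On the other hand,
$\pi w(S)=\mathfrak d$. So the least $\pi$-weight of a nonempty countable
dense in itself Tychonoff space that is not countably connectifiable lies in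
$[\mathfrak b,\mathfrak d]$, and it equals $\mathfrak b$ if
$\mathfrak b=\mathfrak d$. In particular, under MA it equals $2^\omega$, so
the bound in the quoted theorem on MA is optimal.
\end{theorem}

The main argument does not depend on the cofinite filter in particular. A
\emph{free P-filter} on $\omega$ is a proper filter $F$ that contains all
cofinite sets and such that every countable $\mathcal A\subseteq F$ has some
$A\in F$ with $A\setminus A'$ finite for all $A'\in\mathcal A$.

\begin{proposition}\label{prop:filters}
Let $F$ be a free P-filter on $\omega$, and let $S(F)$ be the set $S$ with the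
topology in which $U$ is open if and only if $\{m:s^\frown m\in U\}\in F$ for
all $s\in U$. Then $S(F)$ is countable, dense in itself, Tychonoff, and not
countably connectifiable.
\end{proposition}

No hypothesis beyond ZFC is used, except in the clause about MA.
Sections~\ref{sec:space} and~\ref{sec:main} contain the full answer to the
question; the other sections depend on them but not on each other.

\section{The space $S$}\label{sec:space}

A neighborhood of $s$ is obtained by cutting off finitely many children at
each node above $s$, independently from node to node. For $s\in S$ and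
$\varphi:S\to\omega$ put
\[
B(s,\varphi)=\{t\in S: s\subseteq t\text{ and }
t(i)\ge\varphi(t{\restriction}i)\text{ whenever }|s|\le i<|t|\}.
\]
If $\varphi\le\varphi'$ everywhere, then $B(s,\varphi')\subseteq
B(s,\varphi)$.

\begin{lemma}\label{lem:space}
For each $s\in S$, the sets $B(s,\varphi)$ are clopen and form a neighborhood
base at $s$. The space $S$ is countable, dense in itself, and Tychonoff.
\end{lemma}

\begin{proof}
The open sets form a topology, since two cofinite sets of $m$ have a cofinite
intersection.

\emph{$B(s,\varphi)$ is open}: if $t\in B(s,\varphi)$, then $t^\frown m\in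
B(s,\varphi)$ for all $m\ge\varphi(t)$.

\emph{$B(s,\varphi)$ is closed}: let $t\notin B(s,\varphi)$. If $t\subsetneq
s$, then $t^\frown m\notin B(s,\varphi)$ for all $m\ne s(|t|)$. If $t$ and $s$
are incomparable, no extension of $t$ extends $s$. If $t\supseteq s$, then
$t(i)<\varphi(t{\restriction}i)$ for some $i$ with $|s|\le i<|t|$, and this
persists for all extensions of $t$. In each case $t^\frown m\notin
B(s,\varphi)$ for all but finitely many $m$. So the complement is open.

\emph{Base}: let $U$ be open and $s\in U$. For $t\in U$ choose $\varphi(t)$
with $t^\frown m\in U$ for all $m\ge\varphi(t)$; for $t\notin U$ let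
$\varphi(t)=0$. Then $B(s,\varphi)\subseteq U$ by induction on length: $s\in
U$, and if $t^\frown m\in B(s,\varphi)$ with $t\in B(s,\varphi)\cap U$, then
$m\ge\varphi(t)$, so $t^\frown m\in U$.

The set $S\setminus\{s\}$ is open, since for $t\ne s$ at most one $m$ has
$t^\frown m=s$. So $S$ is $T_1$ and has a base of clopen sets; characteristic
functions of clopen sets show that it is Tychonoff. Finally, $\{s\}$ is not
open, since it contains no child of $s$.
\end{proof}

A $T_1$ space with a base of clopen sets will be called
\emph{zero-dimensional}.

\section{Few new points cannot connect $S$}\label{sec:main}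

\subsection{A function that tends to infinity at a new point}

Let $X$ be dense in $Y$. We look for a clopen set $U$ of $X$ that stays clopen
in $Y$; this means that no new point is adherent to $U$. To control
adherence, we attach to each new point $y$ a locally constant function on $X$
that tends to infinity at $y$: for every $M$ it exceeds $M$ on the trace of
some neighborhood of $y$. If this function is bounded on $U$, then $y$ is not
adherent to $U$.

\begin{lemma}\label{lem:rank}
Let $X$ be a countably infinite zero-dimensional space that is a dense
subspace of a Hausdorff space $Y$.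
\begin{enumerate}
\item[(i)] For every $y\in Y\setminus X$ there is a locally constant
$r_y:X\to\omega$ such that
\begin{equation}\label{eq:rank}
y\notin\operatorname{cl}_Y\{x\in X:r_y(x)\le M\}\quad\text{for every }M\in\omega.
\end{equation}
\item[(ii)] Fix functions $r_y$ as in \textup{(i)}. If $U$ is clopen in $X$
and every $r_y$, $y\in Y\setminus X$, is bounded on $U$, then $U$ is clopen
in $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Enumerate $X=\{x_k:k\in\omega\}$. Since $Y$ is Hausdorff, $x_k$ and $y$
have disjoint open neighborhoods in $Y$; since $X$ is zero-dimensional, there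
is a clopen subset $V_k$ of $X$ that contains $x_k$ and lies in the first of
them. Then $y\notin\operatorname{cl}_Y(V_k)$. The sets $V_k$ cover $X$. Let
$r_y(x)=\min\{k:x\in V_k\}$. Its fibers $V_k\setminus\bigcup_{i<k}V_i$ are
open in $X$, so $r_y$ is locally constant. Since $\{r_y\le M\}=V_0\cup\dots\cup
V_M$ is a finite union of sets whose closures omit $y$, \eqref{eq:rank}
follows.

(ii) By \eqref{eq:rank}, $\operatorname{cl}_Y(U)$ contains no point of
$Y\setminus X$. As $U$ is closed in $X$, $\operatorname{cl}_Y(U)=U$. Write
$U=G\cap X$ with $G$ open in $Y$. By \eqref{eq:dense}, $G\subseteq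
\operatorname{cl}_Y(U)=U$, so $U=G$ is open in $Y$.
\end{proof}

It remains to find a small clopen set of $S$ on which each of many given
locally constant functions is bounded.

\subsection{One error is harmless}

A function $r:S\to\omega$ is locally constant if and only if its fibers are
open, that is, if and only if there is $\varphi_r:S\to\omega$ with
\begin{equation}\label{eq:lc}
r(s^\frown m)=r(s)\quad\text{for all }s\in S\text{ and }m\ge\varphi_r(s).
\end{equation}
If $\varphi\ge\varphi_r$ everywhere, then $r$ is constant on $B(s_0,\varphi)$,
because no step from a node to a child changes its value. For finitely many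
functions $r$ we can take the maximum of the $\varphi_r$. For infinitely many
this fails: in general no $\varphi$ is above all $\varphi_r$ everywhere. For
fewer than $\mathfrak b$ functions, however, there is a $\varphi$ that, for
each $r$, is above $\varphi_r$ with finitely many errors. Must $r$ then still
be bounded?

Consider the smallest case: $s_0=\emptyset$ is the root, and the only error is
at the root, i.e.\ $\varphi(s)\ge\varphi_r(s)$ for $s\ne\emptyset$. Let
$U=B(\emptyset,\varphi)$. Above each child $\langle m\rangle\in U$ of the root
there are no errors, so $r$ has the constant value $r(\langle m\rangle)$ on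
the part of $U$ above $\langle m\rangle$. There are infinitely many such parts,
but $r(\langle m\rangle)=r(\emptyset)$ for all but finitely many $m$, since
$\langle m\rangle\to\emptyset$. So $r$ takes only finitely many values on $U$.
For a concrete instance let $h:\omega\to\omega\setminus\{0\}$ and
\[
r(t)=\sum_{i<|t|}\max\bigl(0,\,h(i)-t(i)\bigr).
\]
Here we may take $\varphi_r(s)=h(|s|)$. The function is unbounded on $S$: it is
at least $n$ at the zero sequence of length $n$. But if $\varphi(\emptyset)=0$
and $\varphi(s)=h(|s|)$ for $s\ne\emptyset$, then
$r(t)=\max(0,h(0)-t(0))\le h(0)$ for every $t\ne\emptyset$ in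
$B(\emptyset,\varphi)$.

Thus an error at a node costs only finitely many values, and finitely many
errors cost finitely many.

\subsection{The bounding lemma and the proof of Theorem \ref{thm:main}}

\begin{lemma}\label{lem:bounding}
Let $\mathcal R$ be a family of fewer than $\mathfrak b$ locally constant
functions $S\to\omega$, let $s_0\in S$, and let $O$ be a neighborhood of
$s_0$. Then there is $\varphi:S\to\omega$ such that $B(s_0,\varphi)\subseteq
O$, $s_0{}^\frown0\notin B(s_0,\varphi)$, and every $r\in\mathcal R$ is
bounded on $B(s_0,\varphi)$.
\end{lemma}

\begin{proof}
Choose $\psi$ with $B(s_0,\psi)\subseteq O$, and for each $r\in\mathcal R$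
choose $\varphi_r$ as in \eqref{eq:lc}. Since $|\mathcal R|<\mathfrak b$, the
functions $\varphi_r$ have a common upper bound with respect to $\le^*$ in
$\omega^S$. Taking the maximum of such a bound with $\psi$ and the constant
$1$, we get $\varphi\ge\max(\psi,1)$ such that for each $r\in\mathcal R$ the
set
\[
E_r=\{s\in S:\varphi(s)<\varphi_r(s)\}
\]
of errors is finite. Let $U=B(s_0,\varphi)$. Then $U\subseteq O$, and
$s_0{}^\frown0\notin U$ because $\varphi(s_0)\ge1$.

Fix $r\in\mathcal R$. By \eqref{eq:lc}, $\{r(s^\frown m):m\in\omega\}$ is finite
for each $s$. As $E_r$ is finite, the maximum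
\[
M=\max\bigl(\{r(s_0)\}\cup\{r(s^\frown m):s\in E_r,\ m\in\omega\}\bigr)
\]
exists. We show that $r(t)\le M$ for all $t\in U$, by induction on $|t|$. For
$t=s_0$ this is clear. Otherwise $t=s^\frown m$ with $s\in U$ and
$m\ge\varphi(s)$. If $s\in E_r$, then $r(t)\le M$ by the definition of $M$. If
$s\notin E_r$, then $m\ge\varphi_r(s)$, so $r(t)=r(s)\le M$ by the induction
hypothesis.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
The first sentence is Lemma~\ref{lem:space}. Let $Y$ be as in the theorem, let
$s_0\in S$, and let $O$ be a neighborhood of $s_0$ in $S$.
Lemma~\ref{lem:rank}(i) provides functions $r_y$ for $y\in Y\setminus S$. They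
are fewer than $\mathfrak b$ many, so Lemma~\ref{lem:bounding} gives a clopen
set $U=B(s_0,\varphi)\subseteq O$ of $S$ on which each of them is bounded. By
Lemma~\ref{lem:rank}(ii), $U$ is clopen in $Y$. It contains $s_0$ and omits
$s_0{}^\frown0$, so $\emptyset\ne U\ne Y$. Hence the points of $S$ have
neighborhood bases as claimed, $S$ is open in $Y$ as a union of such sets $U$,
and $Y$ is not connected. Since $\omega<\mathfrak b$, $S$ is not countably
connectifiable.
\end{proof}

So ZFC proves that a countable dense in itself Tychonoff space need not be
countably connectifiable, and the question has a negative answer.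

\begin{remark}\label{rem:Q}
The analogue of Lemma~\ref{lem:bounding} for the rationals fails already for
countable families. Let $\{p_n:n\in\omega\}$ be a set of irrationals that is
dense in $\mathbb R$, and let $r_n(x)=\lfloor1/|x-p_n|\rfloor$ for
$x\in\mathbb Q$. Each $r_n$ is locally constant on $\mathbb Q$, because its
jumps occur at the irrational points $p_n\pm1/k$. But every nonempty open
interval contains some $p_n$, so $r_n$ is unbounded on the rationals in that
interval. Indeed, Theorem~\ref{thm:pi} shows that $\mathbb Q$ is countably
connectifiable.
\end{remark}

\section{A connectification with $\mathfrak b$ new points}\label{sec:sharp}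

\subsection{The idea}

We now prove Theorem~\ref{thm:sharp}. A new point $y$ will be given by a
decreasing sequence $W_0\supseteq W_1\supseteq\cdots$ of nonempty open sets of
$S$, the traces on $S$ of its basic neighborhoods. To separate $y$ from the
points of $S$, every $x\in S$ must have a neighborhood disjoint from some
$W_k$. For connectedness, given $s\ne s'$ and $\varphi$, some new point must
be adherent to both $B(s,\varphi)$ and $B(s',\varphi)$; so the sets $W_k$
should meet many sets $B(q,\varphi)$.

A first attempt uses one function $f\in\omega^\omega$. Let $W_k$ consist of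
those $u\in S$ for which there is $j$ with $k\le j<|u|$, $u(j)<f(j)$, and
$u(l)\ge f(l)$ for $j<l<|u|$. So $u$ drops below $f$ at some late position.
This set is open, since $u\in W_k$ and $m\ge f(|u|)$ imply $u^\frown m\in W_k$.
If $x\in S$, then the members of $B(x,\varphi)$ with $\varphi(t)=f(|t|)$ never
drop below $f$ from position $|x|$ on, so this neighborhood of $x$ is disjoint
from $W_{|x|}$. On the other hand, suppose $\varphi(t)=g(|t|)$ with $f\not\le^*
g$. Given $q$ and $k$, choose $j\ge\max(k,|q|)$ with $g(j)<f(j)$ and extend $q$
by the entries $g(l)$ for $|q|\le l\le j$; the result lies in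
$B(q,\varphi)\cap W_k$. So $y$ is adherent to $B(q,\varphi)$ for every $q$. If
$f$ runs through an unbounded family, every $g$ is served by some $f$.

Two difficulties remain. First, $\varphi$ need not depend only on length; but
we need its values only along one branch starting at $q$. Second, the points
belonging to different functions must be separated from each other, so the sets
$W_k$ of two new points must eventually be disjoint. For this, $u$ will carry
at the position $j$ of the drop a label that tells which point it belongs to,
and parity will make the position $j$ recognizable: the entries before $j$ are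
odd and the entry at $j$ is even. Where the odd entries begin depends on $q$;
therefore each new point serves only one pair of starting points $q$.

\subsection{The construction}

Fix $\kappa$ with $\mathfrak b\le\kappa\le2^\omega$. Fix a bijection
$c:2^{<\omega}\to\omega$ and a bijection $\pi:\omega\times\omega\to\omega$ with
$\pi(a,b)\ge b$, for instance Cantor's pairing function
$\pi(a,b)=\frac12(a+b)(a+b+1)+b$. We say that the even number
$2\pi(c(\ell),v)$ has \emph{label} $\ell\in2^{<\omega}$. Every even number
has exactly one label, and $2\pi(c(\ell),v)\ge v$, so each label occurs on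
arbitrarily large numbers.

Let $\{f_\alpha:\alpha<\kappa\}\subseteq\omega^\omega$ be an unbounded family,
listed with repetitions if necessary; it exists because $\kappa\ge\mathfrak b$.
Adding to each $f_\alpha$ the function
$j\mapsto1+\max\{2\pi(c(\ell),0):\ell\in2^j\}$ keeps the family unbounded, so we
may assume that
\begin{equation}\label{eq:large}
f_\alpha(j)>2\pi(c(\ell),0)\quad\text{for all }\alpha<\kappa,\ j\in\omega,\
\ell\in2^j.
\end{equation}
Let $E$ be the countable set of two-element subsets of $S$, let
$I=E\times\kappa$, and choose distinct $a_i\in2^\omega$ for $i\in I$; this is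
possible since $|I|=\kappa\le2^\omega$.

For $i=(e,\alpha)\in I$, $s\in e$, and $k\in\omega$ let $W^s_{i,k}$ be the set of
all $u\in S$ with $u\supseteq s$ for which there is $j$ with
$\max(|s|,k)\le j<|u|$ such that
\begin{itemize}
\item $u(l)$ is odd for $|s|\le l<j$;
\item $u(j)$ is even, has label $a_i{\restriction}j$, and $u(j)<f_\alpha(j)$;
\item $u(l)\ge f_\alpha(l)$ for $j<l<|u|$.
\end{itemize}
The witness $j$ is determined by $u$ and $s$: it is the least $l\ge|s|$ with
$u(l)$ even. Put $W_{i,k}=\bigcup_{s\in e}W^s_{i,k}$. This set decreases as $k$
grows. It is open, since $u\in W^s_{i,k}$ and $m\ge f_\alpha(|u|)$ imply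
$u^\frown m\in W^s_{i,k}$. It is nonempty: for $s\in e$ and $j=\max(|s|,k)$,
extend $s$ by entries $1$ at the positions $l$ with $|s|\le l<j$ and by
$2\pi(c(a_i{\restriction}j),0)$ at position $j$; by \eqref{eq:large} the result
is in $W^s_{i,k}$.

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] For all $i\in I$, every $x\in S$ has a neighborhood disjoint from
$W_{i,|x|}$.
\item[(b)] If $i\ne i'$, then $W_{i,k}\cap W_{i',k}=\emptyset$ for some $k$.
\item[(c)] For every $e=\{s,s'\}\in E$ and $\varphi:S\to\omega$ there is
$\alpha<\kappa$ such that for $i=(e,\alpha)$ and all $k$, the set $W_{i,k}$ meets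
both $B(s,\varphi)$ and $B(s',\varphi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $i=(e,\alpha)$ and $N=B(x,\varphi)$ with $\varphi(t)=f_\alpha(|t|)$.
Suppose $u\in N\cap W^s_{i,|x|}$ for some $s\in e$, with witness $j\ge|x|$.
Then $u(j)<f_\alpha(j)$ because $u\in W^s_{i,|x|}$, and
$u(j)\ge\varphi(u{\restriction}j)=f_\alpha(j)$ because $u\in N$, a contradiction.

(b) Let $i=(e,\alpha)$ and $i'=(e',\alpha')$. Choose $k$ larger than the lengths
of all members of $e\cup e'$ and such that
$a_i{\restriction}k\ne a_{i'}{\restriction}k$. Suppose $u\in W^s_{i,k}\cap
W^t_{i',k}$ with $s\in e$, $t\in e'$ and witnesses $j$ and $j'$. Since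
$j\ge k>|s|$ and $u(l)$ is odd for $|s|\le l<j$, the position $j$ is the least
$l\ge k$ with $u(l)$ even. The same holds for $j'$ with $t$ in place of $s$, so
$j=j'$. The label of $u(j)$ is both $a_i{\restriction}j$ and
$a_{i'}{\restriction}j$, which differ because $j\ge k$, a contradiction.

(c) For $q\in e$ define $z_q\in\omega^\omega$ extending $q$ recursively: for
$l\ge|q|$ let $z_q(l)$ be the least odd number that is at least
$\varphi(z_q{\restriction}l)$. Then $z_q{\restriction}l\in B(q,\varphi)$ for all
$l\ge|q|$. Let
\[
G_q(j)=\max\{2\pi(c(\ell),\varphi(z_q{\restriction}j)):\ell\in2^j\}.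
\]
Since the family is unbounded, choose $\alpha$ with
$f_\alpha\not\le^*\max(G_s,G_{s'})$, and let $i=(e,\alpha)$. Given $k$, choose
$j\ge\max(k,|s|,|s'|)$ with $f_\alpha(j)>\max(G_s(j),G_{s'}(j))$. For $q\in e$
let
\[
u_q=(z_q{\restriction}j)^\frown
2\pi\bigl(c(a_i{\restriction}j),\varphi(z_q{\restriction}j)\bigr).
\]
The last entry of $u_q$ is at least $\varphi(z_q{\restriction}j)$, so $u_q\in
B(q,\varphi)$. It is even, has label $a_i{\restriction}j$, and is at most
$G_q(j)<f_\alpha(j)$; the entries at positions $l$ with $|q|\le l<j$ are odd. So
$u_q\in W^q_{i,k}$ with witness $j$.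
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
Let $Y=S\cup\{y_i:i\in I\}$ with distinct new points $y_i$. Call $G\subseteq Y$
open if $G\cap S$ is open in $S$ and for each $y_i\in G$ there is $k$ with
$W_{i,k}\subseteq G$. This is a topology because $W_{i,k}$ decreases with $k$.
The space $S$ is an open subspace, and the sets $\{y_i\}\cup W_{i,k}$ are open.
As all $W_{i,k}$ are nonempty, $S$ is dense in $Y$. Two points of $S$ have
disjoint neighborhoods because $S$ is Hausdorff and open, a point of $S$ and a
new point by Lemma~\ref{lem:W}(a), two new points by Lemma~\ref{lem:W}(b). So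
$Y$ is Hausdorff, and $|Y\setminus S|=|I|=\kappa$.

Suppose $Y=G\sqcup H$ with $G,H$ open and nonempty. By density there are $s\in
G\cap S$ and $s'\in H\cap S$. Choose $\varphi$ with $B(s,\varphi)\subseteq G$ and
$B(s',\varphi)\subseteq H$, taking the maximum of two functions. Let
$i=(e,\alpha)$ be as in Lemma~\ref{lem:W}(c) for $e=\{s,s'\}$ and $\varphi$.
Every neighborhood of $y_i$ contains some $W_{i,k}$ and hence meets $G$ and $H$.
So
$y_i\in\operatorname{cl}_Y(G)\cap\operatorname{cl}_Y(H)=G\cap H=\emptyset$, a
contradiction. Thus $Y$ is a connectification of $S$.

Since $\mathfrak b\le2^\omega$, we may take $\kappa=\mathfrak b$; by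
Theorem~\ref{thm:main} no remainder of a connectification is smaller.
\end{proof}

\section{Spaces of $\pi$-weight less than $\mathfrak b$}\label{sec:pi}

\subsection{Reduction to compact sets in the Cantor set}

Let $X$ be a nonempty countable dense in itself Tychonoff space with topology
$\tau$. We first view $X$ as a subset of the Cantor set $C=2^\omega$ and then
obtain new points from compact subsets of $C\setminus X$.

The space $X$ is zero-dimensional: if $O$ is open and $x\in O$, take a continuous
$f:X\to[0,1]$ with $f(x)=0$ and $f=1$ off $O$. As $f(X)$ is countable, there is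
$r\in(0,1)\setminus f(X)$, and $\{f<r\}=\{f\le r\}$ is a clopen neighborhood of
$x$ inside $O$. Choosing for each pair of distinct points a clopen set that
contains exactly one of them, we get countably many clopen sets that separate
points, and hence a continuous injection of $X$ into $C$. We regard $X$ as a
subset of $C$; then $\tau$ is finer than (or equal to) the subspace topology. In
this section $\overline B$ is the closure of $B$ in $C$.

Let $B\ne\emptyset$ be $\tau$-open. If $O\subseteq C$ is open and $O\cap B=\{b\}$,
then $\{b\}$ is $\tau$-open, contradicting that $X$ is dense in itself. So $B$ has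
no isolated points as a subspace of $C$. Since $B$ is dense in $\overline B$, an
isolated point of $\overline B$ would be an isolated point of $B$; so
$\overline B$ has none. By the Baire category theorem,
\begin{equation}\label{eq:unc}
\text{every nonempty relatively open subset of }\overline B\text{ is uncountable.}
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $\mathcal B$ be a $\pi$-base of $(X,\tau)$, and let $K_0,K_1,\dots$ be
pairwise disjoint compact subsets of $C\setminus X$ such that for each
$B\in\mathcal B$, $K_i\cap\overline B\ne\emptyset$ for all but finitely many $i$.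
Then $X$ is countably connectifiable.
\end{lemma}

\begin{proof}
Fix $B_0\in\mathcal B$ and discard the finitely many $i$ with
$K_i\cap\overline{B_0}=\emptyset$. Let $Y$ be $X$ together with distinct new
points $y_i$ for the remaining $i$. Let $X$ with $\tau$ be open in $Y$, and let the
basic neighborhoods of $y_i$ be the sets $\{y_i\}\cup(O\cap X)$ with $O\supseteq
K_i$ open in $C$. This defines a topology in which $X$ has the subspace topology
$\tau$, since the sets $O\cap X$ are $\tau$-open and two sets $O\supseteq K_i$ may
be intersected. If $K_i$ meets $\overline B$, then every open $O\supseteq K_i$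
meets $B$. So for $B\subseteq X$ and the remaining $i$,
\begin{equation}\label{eq:adh}
K_i\cap\overline B\ne\emptyset\ \Longrightarrow\ y_i\in\operatorname{cl}_Y(B).
\end{equation}
With $B=B_0$ this shows that $X$ is dense in $Y$. Disjoint compact sets in $C$ have
disjoint open neighborhoods; applying this to $K_i,K_j$ for $i\neq j$, and to
$K_i,\{x\}$ for $x\in X$, and using that $\tau$ is Hausdorff, we see that $Y$ is
Hausdorff. Suppose $Y=G\sqcup H$ with $G,H$ open and nonempty. By density $G\cap X$
and $H\cap X$ are nonempty, so there are $B,B'\in\mathcal B$ with
$B\subseteq G\cap X$ and $B'\subseteq H\cap X$. Choose one of the remaining $i$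
such that $K_i$ meets both $\overline B$ and $\overline{B'}$. By \eqref{eq:adh},
$y_i\in\operatorname{cl}_Y(G)\cap\operatorname{cl}_Y(H)=G\cap H=\emptyset$, a
contradiction. Since $Y\setminus X$ is countable, $X$ is countably connectifiable.
\end{proof}

\subsection{A countable $\pi$-base}

If $\mathcal B=\{B_0,B_1,\dots\}$ is countable (as for $X=\mathbb Q$), finite sets
suffice. By \eqref{eq:unc} each $\overline{B_j}\setminus X$ is uncountable, so we
can choose distinct points $z_{i,j}\in\overline{B_j}\setminus X$ for $j\le i$ and
put $K_i=\{z_{i,j}:j\le i\}$. These sets are pairwise disjoint, miss $X$, and $K_i$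
meets $\overline{B_j}$ for all $i\ge j$.

If $\mathcal B$ is uncountable, this enumeration is not available: at each stage
we have one point $z_B\in\overline B\setminus X$ for each of uncountably many $B$.
If $|\mathcal B|<\mathfrak b$, these points lie in a $\sigma$-compact set
$\bigcup_nL_n\subseteq C\setminus X$ with $L_0\subseteq L_1\subseteq\cdots$
compact, and we can take $K_i=L_{\eta(i)}$ for some number $\eta(i)$. This catches
only those $B$ with $z_B\in L_{\eta(i)}$; we want each $B$ to be caught at almost
all stages, which is again a bounding problem. However, the sequence $(L_n)$ at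
stage $i$ must avoid $K_0,\dots,K_{i-1}$ and so depends on the earlier choices
$\eta(0),\dots,\eta(i-1)$. We therefore prepare all stages for all finite histories
$\nu\in\omega^{<\omega}$ in advance, and then choose all the numbers $\eta(i)$ by a
single bounding argument for functions on the countable set $\omega^{<\omega}$.

\subsection{The general case}

\begin{lemma}\label{lem:sigma}
Let $P$ be a Polish space and $Z\subseteq P$ with $|Z|<\mathfrak b$. Then $Z$ lies in
a $\sigma$-compact subset of $P$.
\end{lemma}

\begin{proof}
We may assume $P\ne\emptyset$. Then $P=g[\omega^\omega]$ for some continuous $g$.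
Choose $w_z\in\omega^\omega$ with $g(w_z)=z$ for $z\in Z$, and $f$ with $w_z\le^* f$
for all $z\in Z$. If $w\le^* f$, then $w\le f'$ for $f'=\max(w,f)$, which differs
from $f$ at finitely many places only. So $\{w:w\le^*f\}$ is the union of the sets
$\{w:w\le f'\}$ over the countably many $f'$ that differ from $f$ at only finitely
many places, and these sets are compact as products of finite sets. The image of
this union under $g$ is $\sigma$-compact and contains $Z$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:pi}, first sentence]
Let $\mathcal B$ be a $\pi$-base of $(X,\tau)$ with $|\mathcal B|<\mathfrak b$. It is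
enough to find sets $K_i$ as in Lemma~\ref{lem:reduction}.

By recursion on $\nu\in\omega^{<\omega}$ we define compact sets
$K_\nu\subseteq C\setminus X$ for $\nu\ne\emptyset$. Suppose
$K_{\nu\restriction l}$ is defined for $1\le l\le|\nu|$, and let $K$ be the union
of these sets, which is compact and misses $X$ (and is empty if $\nu=\emptyset$).
The set
\[
P_\nu=C\setminus(X\cup K)
\]
is a $G_\delta$ in $C$, because $X$ is countable; hence it is Polish. For every
$B\in\mathcal B$ the set $\overline B$ meets $P_\nu$: choose $b\in B$ and an open
neighborhood $O$ of $b$ in $C$ disjoint from $K$; by \eqref{eq:unc},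
$O\cap\overline B$ is uncountable, so it is not contained in $X$. Choose
$z^\nu_B\in\overline B\cap P_\nu$. By Lemma~\ref{lem:sigma} there are compact sets
$L^\nu_0\subseteq L^\nu_1\subseteq\cdots\subseteq P_\nu$ whose union contains
$z^\nu_B$ for all $B\in\mathcal B$. Put
\[
K_{\nu^\frown n}=L^\nu_n,\qquad
m_B(\nu)=\min\{n:z^\nu_B\in L^\nu_n\}.
\]

Since $|\mathcal B|<\mathfrak b$, there is $g:\omega^{<\omega}\to\omega$ such that
for each $B\in\mathcal B$ we have $m_B(\nu)\le g(\nu)$ for all but finitely many
$\nu$. Define $\eta\in\omega^\omega$ recursively by
$\eta(i)=g(\eta{\restriction}i)$, and let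
\[
K_i=K_{\eta\restriction(i+1)}=L^{\eta\restriction i}_{\eta(i)}.
\]
These are compact subsets of $C\setminus X$. They are pairwise disjoint, since
$K_i\subseteq P_{\eta\restriction i}$ misses $K_{\eta\restriction l}$ for
$1\le l\le i$, i.e.\ misses $K_0,\dots,K_{i-1}$. Finally, let $B\in\mathcal B$. The
sequences $\eta{\restriction}i$ are distinct for distinct $i$, so for all but
finitely many $i$ we have
$m_B(\eta{\restriction}i)\le g(\eta{\restriction}i)=\eta(i)$. Then
$z_B^{\eta\restriction i}\in L^{\eta\restriction i}_{\eta(i)}=K_i$ and thus
$K_i\cap\overline B\ne\emptyset$.
\end{proof}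

The hypotheses on $X$ enter as follows: complete regularity and countability give
the map into $C$, countability also makes the sets $P_\nu$ Polish, absence of
isolated points gives \eqref{eq:unc}, and the bound on the $\pi$-weight is used for
the sets $L^\nu_n$ and for the function $g$.

\subsection{The $\pi$-weight of $S$}

\begin{proof}[Proof of Theorem \ref{thm:pi}, remaining assertions]
\emph{$\pi w(S)\le\mathfrak d$.} Take a family of size $\mathfrak d$ in $\omega^S$
that is dominating with respect to $\le^*$, and add all finite modifications of its
members. The resulting family $D$ has size $\mathfrak d$, and every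
$\psi\in\omega^S$ is everywhere below some $\varphi\in D$. Then
$B(s,\varphi)\subseteq B(s,\psi)$, so $\{B(s,\varphi):s\in S,\ \varphi\in D\}$ is a
base of $S$ of size at most $\mathfrak d$.

\emph{$\pi w(S)\ge\mathfrak d$.} Consider a $\pi$-base. Shrinking its members, we may
assume that they are of the form $B(s_\beta,\varphi_\beta)$, $\beta<\lambda$, where
$\lambda$ is the cardinality of the given $\pi$-base. Follow the lowest branch in
each: let $t_{\beta,0}=s_\beta$ and
$t_{\beta,j+1}=t_{\beta,j}{}^\frown\varphi_\beta(t_{\beta,j})$. All $t_{\beta,j}$ lie
in $B(s_\beta,\varphi_\beta)$, and $|t_{\beta,j}|=|s_\beta|+j$. Define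
$g_\beta\in\omega^\omega$ by $g_\beta(|t_{\beta,j}|)=\varphi_\beta(t_{\beta,j})$ for
$j\in\omega$ and $g_\beta(l)=0$ for $l<|s_\beta|$.

Given $f\in\omega^\omega$, let $\varphi(t)=f(|t|)$ and choose $\beta$ with
$B(s_\beta,\varphi_\beta)\subseteq B(\emptyset,\varphi)$. For each $j$ we have
$t_{\beta,j+1}\in B(\emptyset,\varphi)$, so its last entry satisfies
$g_\beta(|t_{\beta,j}|)=\varphi_\beta(t_{\beta,j})\ge\varphi(t_{\beta,j})
=f(|t_{\beta,j}|)$. Hence $f(l)\le g_\beta(l)$ for all $l\ge|s_\beta|$, and
$f\le^* g_\beta$. So $\{g_\beta:\beta<\lambda\}$ is dominating and
$\lambda\ge\mathfrak d$.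

\emph{The least $\pi$-weight.} By Theorem~\ref{thm:main}, $S$ is not countably
connectifiable, so the least $\pi$-weight in question is at most
$\pi w(S)=\mathfrak d$; by the first sentence of Theorem~\ref{thm:pi}, it is at least
$\mathfrak b$. If $\mathfrak b=\mathfrak d$, it equals $\mathfrak b$. It is a
standard fact that MA implies $\mathfrak b=2^\omega$; then
$\mathfrak b=\mathfrak d=2^\omega$, and $S$ is an example of $\pi$-weight $2^\omega$.
So the hypothesis $\pi w(X)<2^\omega$ in the quoted theorem on MA cannot be
weakened to $\pi w(X)\le2^\omega$.
\end{proof}

\section{The spaces $S(F)$}\label{sec:filters}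

For the cofinite filter, $S(F)=S$, and the P-filter condition holds with $A=\omega$.
Another free P-filter consists of the sets $A\subseteq\omega$ with
$\sum_{m\notin A}\frac1{m+1}<\infty$: given members $A_0,A_1,\dots$, choose finite
sets $D_n$ with $\sum_{m\notin A_n\cup D_n}\frac1{m+1}<2^{-n}$ and put
$A=\bigcap_n(A_n\cup D_n)$; then $\sum_{m\notin A}\frac1{m+1}\le2$ and $A\setminus
A_n\subseteq D_n$.

In the proof of Lemma~\ref{lem:bounding}, an error at a node $s$ was harmless because
$r(s^\frown m)$ takes finitely many values as $m$ varies over all of $\omega$. For a
general filter we can guarantee this only for $m$ in a suitable member of $F$, and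
the same member must work for all the functions $r$ at once. This is what the
P-filter condition provides.

\begin{proof}[Proof of Proposition \ref{prop:filters}]
For $\Phi:S\to F$ let
\[
B(s,\Phi)=\{t\supseteq s:t(i)\in\Phi(t{\restriction}i)\text{ for }|s|\le i<|t|\}.
\]
Since $F$ is closed under supersets and finite intersections, the open sets of
$S(F)$ form a topology. The set $B(s,\Phi)$ is open: if $t\in B(s,\Phi)$, then
$t^\frown m\in B(s,\Phi)$ for all $m\in\Phi(t)$. It is closed: let $t\notin
B(s,\Phi)$. If $t\subsetneq s$, then $t^\frown m\notin B(s,\Phi)$ for all $m\ne
s(|t|)$, and these $m$ form a cofinite set, which is in $F$. Otherwise $t$ is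
incomparable with $s$ or has an entry violating the defining condition, and no
extension of $t$ is in $B(s,\Phi)$. If $U$ is open and $s\in U$, let
$\Phi(t)=\{m:t^\frown m\in U\}$ for $t\in U$ and $\Phi(t)=\omega$ for $t\notin U$;
by induction on length, $B(s,\Phi)\subseteq U$. So these sets form a clopen base.
Points are closed, because for $t\ne s$ the set $\{m:t^\frown m\ne s\}$ is cofinite.
No $\{s\}$ is open, because $\emptyset\notin F$. Hence $S(F)$ is countable,
zero-dimensional, Tychonoff, and dense in itself.

Let $Y\supseteq S(F)$ be Hausdorff with $S(F)$ dense in $Y$ and $Y\setminus S(F)$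
countable. If $Y=S(F)$, then $Y$ is zero-dimensional with more than one point and is
not connected. Otherwise write $Y\setminus S(F)=\{y_n:n\in\omega\}$, with repetitions
allowed, and let $r_n=r_{y_n}$ be as in Lemma~\ref{lem:rank}(i). Since $r_n$ has open
fibers,
\[
A_{n,s}=\{m:r_n(s^\frown m)=r_n(s)\}\in F\quad\text{for all }n\in\omega,\ s\in S.
\]
As $F$ is a P-filter, for each $s$ there is $A_s\in F$ such that $A_s\setminus
A_{n,s}$ is finite for all $n$. Then
\begin{equation}\label{eq:fin}
\{r_n(s^\frown m):m\in A_s\}\text{ is finite for all }n\text{ and }s.
\end{equation}
Enumerate $S=\{x_k:k\in\omega\}$ without repetitions and put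
\[
\Phi(x_k)=(A_{x_k}\setminus\{0\})\cap\bigcap_{n\le k}A_{n,x_k}\in F,\qquad
U=B(\emptyset,\Phi).
\]
Fix $n$. Since $\Phi(x_k)\subseteq A_{n,x_k}$ for $k\ge n$, errors for $r_n$ can occur
only at the nodes in the finite set $E=\{x_k:k<n\}$. By \eqref{eq:fin} the maximum
\[
M=\max\bigl(\{r_n(\emptyset)\}\cup\{r_n(s^\frown m):s\in E,\ m\in A_s\}\bigr)
\]
exists. We show $r_n\le M$ on $U$ by induction on length. This holds at $\emptyset$.
Let $t=s^\frown m\in U$, so that $s\in U$ and $m\in\Phi(s)\subseteq A_s$. If $s\in E$,
then $r_n(t)\le M$ by the definition of $M$. If $s\notin E$, then $m\in A_{n,s}$ and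
$r_n(t)=r_n(s)\le M$ by the induction hypothesis.

Thus every $r_n$ is bounded on the clopen set $U$, and $U$ is clopen in $Y$ by
Lemma~\ref{lem:rank}(ii). Since $\emptyset\in U$, while $\langle0\rangle\notin U$
because $0\notin\Phi(\emptyset)$, the space $Y$ is not connected.
\end{proof}

\begin{thebibliography}{1}
\bibitem{CS} ``Connectifying Some Spaces'',
\texttt{https://core.ac.uk/download/pdf/82341068.pdf}.
\end{thebibliography}

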